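# Two dacards determine every tree except two

## The main theorem, and what it says

**Theorem 1.** For $j\ge 1$ and $s\ge 0$ let $T_{j,s}$ be the tree formed by two vertices $y_1,y_2$ joined by a path with $s$ internal vertices, with two pendant paths ("legs") of $j$ vertices attached by an end to each of $y_1,y_2$; so $|T_{j,s}|=4j+2+s$. Let $T$ be a tree. Then $\operatorname{drn}(T)=1$ if and only if $T$ is a star $K_{1,m}$ ($m\ge 0$); $\operatorname{drn}(T)=3$ if and only if $T\in\{T_{1,0},T_{2,0}\}$; and $\operatorname{drn}(T)=2$ for every other tree. In particular the following statement, Conjecture 1.2 of the source paper, is true: *if $G$ is a tree, then $\operatorname{drn}(G)\le 2$, with finitely many exceptions.*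

Here is what the symbols mean.

**Definition (dacard, dadeck, drn).** A *card* of a graph $G$ is a subgraph $G-v$, taken up to isomorphism. A *dacard* (degree-associated card) is a pair $(G-v,\ d_G(v))$: the card together with the degree of the deleted vertex. The *dadeck* of $G$ is the multiset of all its dacards. The *degree-associated reconstruction number* $\operatorname{drn}(G)$ is the least $k$ such that some multiset of $k$ dacards of $G$ is contained in the dadeck of no graph non-isomorphic to $G$.

So we choose the dacards as favourably as we can, and an opponent looks for a different graph which also has them. The opponent may use any graph, not only trees.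

*Example.* The path $P_4$ has the dacards $(P_3,1)$ twice and $(K_1+K_2,2)$ twice. One dacard never suffices: $K_{1,3}$ also has $(P_3,1)$, and $K_3+K_1$ also has $(K_1+K_2,2)$. Two copies of $(P_3,1)$ do not suffice either, since $K_{1,3}$ has three of them. But one of each kind is enough: a graph with dacard $(P_3,1)$ is $P_3$ plus a leaf, hence $P_4$ or $K_{1,3}$, and $K_{1,3}$ has no vertex of degree $2$. So $\operatorname{drn}(P_4)=2$.

The theorem says that $P_4$ is typical. The two exceptions have $6$ and $10$ vertices.

A *caterpillar* is a tree whose non-leaf vertices induce a path, possibly empty. For caterpillars we use one published theorem as a black box.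

**Theorem 2** (M. D. Barrus, D. B. West, *Degree-associated reconstruction number of graphs*, Discrete Math. 310 (2010) 2600–2612). Every caterpillar has $\operatorname{drn}=2$, except stars and one $6$-vertex caterpillar.

We shall see that the $6$-vertex caterpillar is $T_{1,0}$. Everything about non-caterpillars is proved in full below. A non-caterpillar tree has at least $7$ vertices: its non-leaf vertices form a subtree that is not a path, so some non-leaf vertex has three non-leaf neighbours, and each of these has a further neighbour. The smallest one is the spider with three legs of length $2$.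

**Definition (determining pair).** For distinct $u,v\in V(T)$, the pair $\{u,v\}$ *determines* $T$ if every graph $H$ having distinct vertices $u',v'$ with
$$H-u'\cong T-u,\quad H-v'\cong T-v,\quad d_H(u')=d_T(u),\quad d_H(v')=d_T(v)$$
satisfies $H\cong T$.

If some pair determines $T$, then $\operatorname{drn}(T)\le 2$. Throughout, $H$ and primed vertices have this meaning, and $n=|T|=|H|$. Three facts are used all the time.

**(F1)** $H$ has $n-1$ edges, since $|E(H)|=|E(T-u)|+d_T(u)=|E(T)|$.

**(F2)** If $u$ is a leaf of $T$, then $H$ is $T-u$ plus a new leaf $u'$; in particular $H$ is a tree.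

**(F3)** Suppose $d_T(x)=2$. Then $H-x'$ has exactly two components, both trees. If $x'$ has a neighbour in each, $H$ is a tree. Otherwise both neighbours of $x'$ lie in one component $C$ of $H-x'$, and $H$ has exactly two components: $C\cup\{x'\}$, which contains a cycle, and the other component of $H-x'$.

Also, if $H$ is a tree, any vertex $w$ of $H$ has exactly one neighbour in each component of $H-w$.

Notation: $P_m$ is the path on $m$ vertices, $S(a,b,c)$ is the spider with three legs of $a,b,c$ vertices at a centre of degree $3$, and $[\alpha|\beta]$ denotes two adjacent vertices carrying legs with lengths in the list $\alpha$, resp. $\beta$. So $T_{1,0}=[1,1|1,1]$ and $T_{2,0}=[2,2|2,2]$.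

## Stars, and the two exceptional trees by hand

**Proposition 3.** A tree $T$ has $\operatorname{drn}(T)=1$ if and only if it is a star.

*Proof.* The dacard $(mK_1,m)$ determines $K_{1,m}$, and no graph is determined by zero dacards. Now let $T$ be a tree that is not a star, and let $v\in V(T)$; we show that the dacard of $v$ alone does not determine $T$. If $v$ is a leaf, then $T-v$ is a tree with at least $3$ vertices. Attaching a new leaf to a leaf of $T-v$ keeps the number of leaves; attaching it to a non-leaf raises this number by one. The two results are not isomorphic, so one of them is not $T$, and both have the dacard of $v$. If $d(v)=d\ge 2$, then $T-v$ has $d$ components, one of which has at least two vertices because $T$ is not a star. Join a new vertex to two vertices of that component and to one vertex in each of $d-2$ others. The new graph is disconnected and has the dacard of $v$. $\square$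

**Proposition 4.** $\operatorname{drn}(T_{1,0})=3$.

*Proof.* There are two types of vertices: a leaf $u$, with dacard $(S(1,1,2),1)$, and a branch vertex $y$, with dacard $(2K_1+P_3,3)$. Each pair of dacards occurs in another graph:

- $u,u$: in $S(1,2,2)$ delete the end of either leg of length $2$.
- $u,y$: in $S(1,1,3)$ delete the end of the long leg, resp. the centre.
- $y,y$: in $(K_4-e)+2K_1$ delete either vertex of degree $3$.

So $\operatorname{drn}\ge 3$. For the upper bound take two dacards of leaves and one of $y$. A graph with the dacard of $u$ is a tree. A tree with dacard $(2K_1+P_3,3)$ arises by joining a new vertex to both isolated vertices and to one vertex of $P_3$: the middle gives $T_{1,0}$, an end gives $S(1,1,3)$. In $S(1,1,3)$ only one leaf has the card $S(1,1,2)$, since deleting a short leg gives $P_5$. So the three dacards determine $T_{1,0}$. $\square$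

**Proposition 5.** $\operatorname{drn}(T_{2,0})\ge 3$.

*Proof.* There are three types of vertices: a leaf $u$ with card $[1,2|2,2]$; the neighbour $x$ of a leaf, of degree $2$, with card $S(2,2,3)+K_1$; a branch vertex $y$, of degree $3$, with card $P_5+2K_2$. For each pair of dacards we give a graph $H\not\cong T_{2,0}$ having both.

- $u,u$: let $H=[1,1,2|2,2]$. Deleting either one-vertex leg gives $[1,2|2,2]$.
- $x,x$: take legs $x_1u_1$ at $y_1$ and $x_2u_2$ at $y_2$ in $T_{2,0}$ and replace the edge $x_1u_1$ by $x_1u_2$. Now $u_1$ is isolated and $x_1,x_2$ have degree $2$. Deleting $x_1$ leaves exactly $T_{2,0}-x_1$. Deleting $x_2$ leaves $u_1$ and the spider centred at $y_1$ whose legs are $x_1u_2$, the other leg at $y_1$, and $y_2$ with its other leg: $S(2,2,3)+K_1$. $H$ is disconnected.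
- $y,y$: let $N(y_1)=\{y_2,x_{11},x_{12}\}$ and $N(y_2)=\{y_1,x_{21},x_{22}\}$, and replace the edge $y_1x_{11}$ by $y_1x_{21}$. Both $y_i$ have degree $3$. Deleting $y_1$ leaves $y_2$ with its two legs, a $P_5$, and the two $K_2$'s at $x_{11}$ and $x_{12}$. Deleting $y_2$ leaves $y_1$ with the legs at $x_{12}$ and $x_{21}$, a $P_5$, and the two $K_2$'s at $x_{11}$ and $x_{22}$. $H$ is disconnected.
- $u,x$: $H=[1,2|2,3]$. Deleting the end of the leg of length $3$ gives $[1,2|2,2]$. Deleting the degree-$2$ vertex of the leg of length $2$ at the first vertex gives $K_1$ and a spider centred at the second vertex with legs $2,3$ and $1+1$.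
- $u,y$: $H=[1,3|2,2]$. Deleting the end of the leg of length $3$ gives $[1,2|2,2]$; deleting the second branch vertex gives $2K_2$ and a path with $1+1+3$ vertices.
- $x,y$: $H=S(2,2,5)$. Deleting the centre gives $2K_2+P_5$; deleting the fourth vertex of the long leg gives $S(2,2,3)+K_1$. $\square$

That three dacards suffice for $T_{2,0}$ will come out of Proposition 20.

## Two leaves of $S(2,2,2)$, and the three families that leaf cards miss

The first pair one would try is a pair of leaves $u,v$. By (F2) the opponent is then confined to trees, and $H$ is $T-u$ plus a leaf and also $T-v$ plus a leaf. If we can recognize a common root in all these trees, a centroid for instance, then the branches at the root can be compared.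

This stops working on the smallest non-caterpillar. Let $T=S(2,2,2)$. Every leaf gives the same card $S(1,2,2)$. The tree $H$ with a centre of degree $4$ and legs $1,1,2,2$ has this card twice, as we may delete either short leg. So no pair of leaves determines $S(2,2,2)$. The centre is recognized without any trouble; the trouble is that all branches at the centre are equal, and $H$ can change a branch in a way that the two cards do not detect.

Internal vertices repair this example. Let $y$ be the centre and $x$ a neighbour of it; the dacards are $(3K_2,3)$ and $(P_5+K_1,2)$. If $y'$ is joined to one vertex of each $K_2$, then $H\cong T$. Otherwise $y'$, of degree $3$, is joined to both vertices of one $K_2$ and to one vertex of a second one, and the third $K_2$ is a component of $H$. Deleting a vertex of degree $2$, which is not in that component, leaves it as a component, so the card is not $P_5+K_1$. Hence $\{y,x\}$ determines $S(2,2,2)$.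

The proof is organized accordingly. First we use leaves (with one exception) as far as they go, and find exactly which trees are left: three families (A), (B), (C), listed in Proposition 13. Then each family is treated with a pair adapted to it, mostly with internal vertices.

## Rooted trees and an equation between multisets of branches

In this section and the next two, $\cong$ and $=$ mean isomorphism of rooted trees, and multisets of rooted trees are compared up to isomorphism of their members.

**Definition (rooted notation).** $\langle X_1,\dots,X_r\rangle$ is the rooted tree whose root has the branches $X_1,\dots,X_r$; empty trees $\emptyset$ among the $X_i$ are ignored. We write $\langle F\rangle$ for a multiset $F$ of branches, and $\langle \gamma^k\rangle$ for $k$ copies of $\gamma$. The one-vertex tree is $\bullet$. A *leaf* of a rooted tree is a vertex without children, so $\bullet-\text{leaf}=\emptyset$. Write $X\prec Y$ if $Y$ is obtained from $X$ by adding **one** leaf, with $\emptyset\prec\bullet$. For multisets, $F\prec F'$ means that $F'$ arises from $F$ by replacing one member $\delta$ (or $\delta=\emptyset$)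 by some $\delta^+$ with $\delta\prec\delta^+$.

With this, $\langle F\rangle\prec H$ if and only if $H=\langle F'\rangle$ with $F\prec F'$; the choice $\delta=\emptyset$ stands for a new leaf at the root. Note that $\prec$ is not transitive: it always adds exactly one vertex.

**Definition (rooted paths and forks).** $\Pi_m$ is the path on $m$ vertices rooted at an end; a *rooted path* is some $\Pi_m$. For $t\ge 0$ the *fork* $\Phi_t$ is the chain of $t+1$ vertices starting at the root whose last vertex has two leaf children. So $|\Phi_t|=t+3$, $\Phi_0=\langle\bullet,\bullet\rangle$ and $\Phi_{t+1}=\langle\Phi_t\rangle$.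

*Example.* $\Pi_3$ and $\Phi_0$ have only the leaf-card $\Pi_2$. In general every leaf-card of $\Pi_{t+3}$ and of $\Phi_t$ is $\Pi_{t+2}$. The first lemma says that these are the only two rooted trees which leaf-cards fail to tell apart in this strong sense.

**Lemma 6.** Let $X\not\cong Y$ be nonempty rooted trees with $X-u\cong Y-v$ for all leaves $u$ of $X$ and $v$ of $Y$. Then $\{X,Y\}=\{\Pi_{t+3},\Phi_t\}$ for some $t\ge 0$.

*Proof.* Induct on $|X|$. We have $|X|=|Y|\ge 3$, as rooted trees with at most two vertices are determined by their size. All leaf-cards of $X$ coincide, being equal to one card of $Y$. If $u,v$ are leaves in different branches $B_1,B_2$ of $X$, then $X-u\cong X-v$ gives $\{B_1-u,B_2\}=\{B_1,B_2-v\}$. Since $B_2\ne B_2-v$, we get $B_2\cong B_1$. So all branches of $X$ are isomorphic: $X=\langle B^c\rangle$, and likewise $Y=\langle C^d\rangle$.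

If $c,d\ge 2$: the largest branch of $X-u$ is $B$, occurring $c-1$ times, and the largest branch of $Y-v$ is $C$, occurring $d-1$ times. So $B\cong C$, $c=d$ and $X\cong Y$, a contradiction.

If $c=d=1$: $B\not\cong C$, and $B-u\cong C-v$ for all leaves. By induction $\{B,C\}=\{\Pi_{t+3},\Phi_t\}$, so $\{X,Y\}=\{\Pi_{t+4},\Phi_{t+1}\}$.

If $c\ge 2$, $d=1$: $|C|\ge 2$, so $Y-v=\langle C-v\rangle$ has exactly one branch. Hence $X-u=\langle B^{c-1},B-u\rangle$ has one branch, so $c=2$ and $B-u=\emptyset$. Thus $X=\langle\bullet,\bullet\rangle=\Phi_0$, and $|C|=2$, so $Y=\Pi_3$. The case $c=1,d\ge2$ is symmetric. $\square$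

The next lemma is the engine of the leaf part. Its purpose: if leaves are deleted from two non-isomorphic branches, list the only ways in which $H$ can differ from $T$.

**Lemma 7.** Let $T=\langle F\rangle$, let $\gamma_1\not\cong\gamma_2$ be members of $F$, let $u,v$ be leaves of $\gamma_1,\gamma_2$ respectively, and let $H$ be a rooted tree with $T-u\prec H$ and $T-v\prec H$. Then $H\cong T$, or

(a) $|\gamma_1|=|\gamma_2|$ and $\gamma_1-u\cong\gamma_2-v$; or

(b) $\{\gamma_1,\gamma_2\}=\{\gamma',\gamma\}$ with $\gamma'\prec\gamma$, and $\gamma-w\not\cong\gamma'$, where $w\in\{u,v\}$ is the leaf in $\gamma$.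

*Proof.* Write $H=\langle F'\rangle$. Treating multisets as formal sums,
$$F'=F-\gamma_1+(\gamma_1-u)-\delta+\delta^+=F-\gamma_2+(\gamma_2-v)-\varepsilon+\varepsilon^+,$$
where $\delta\prec\delta^+$ and $\varepsilon\prec\varepsilon^+$. Moving the negative terms to the other side,
$$\{\gamma_1-u,\ \delta^+,\ \gamma_2,\ \varepsilon\}=\{\gamma_2-v,\ \varepsilon^+,\ \gamma_1,\ \delta\}. \tag{1}$$
A priori this holds up to the number of copies of $\emptyset$; but both sides have four members, so it holds exactly. We locate $\gamma_1$ on the left of (1). Since $\gamma_1\ne\gamma_1-u$ and $\gamma_1\neq\gamma_2$, we have $\gamma_1\in\{\varepsilon,\delta^+\}$.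

Suppose $\gamma_1=\varepsilon$. Cancelling, $\{\gamma_1-u,\delta^+,\gamma_2\}=\{\gamma_2-v,\varepsilon^+,\delta\}$, so $\gamma_2\in\{\delta,\varepsilon^+\}$.

- If $\gamma_2=\delta$, then $\{\gamma_1-u,\delta^+\}=\{\gamma_2-v,\varepsilon^+\}$. As $|\varepsilon^+|=|\gamma_1|+1$, we get $\gamma_1-u=\gamma_2-v$, which is (a).
- If $\gamma_2=\varepsilon^+$, then $\gamma_1\prec\gamma_2$ and $\{\gamma_1-u,\delta^+\}=\{\gamma_2-v,\delta\}$. As $\delta^+\ne\delta$, we get $\delta^+=\gamma_2-v$ and $\delta=\gamma_1-u$, so $F'=F-\gamma_1+(\gamma_2-v)$. If $\gamma_2-v\cong\gamma_1$, then $H\cong T$; otherwise (b) holds.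

Suppose $\gamma_1=\delta^+$. Cancelling, $\{\gamma_1-u,\gamma_2,\varepsilon\}=\{\gamma_2-v,\varepsilon^+,\delta\}$, so again $\gamma_2\in\{\delta,\varepsilon^+\}$.

- If $\gamma_2=\delta$, then $\gamma_2\prec\gamma_1$ and $\{\gamma_1-u,\varepsilon\}=\{\gamma_2-v,\varepsilon^+\}$. As $\varepsilon\ne\varepsilon^+$, we get $\varepsilon=\gamma_2-v$ and $\varepsilon^+=\gamma_1-u$, so $F'=F-\gamma_2+(\gamma_1-u)$. So $H\cong T$ or (b) holds.
- If $\gamma_2=\varepsilon^+$, then $\{\gamma_1-u,\varepsilon\}=\{\gamma_2-v,\delta\}$. Either $\gamma_1-u=\gamma_2-v$, which is (a) by comparing sizes, or $\delta=\gamma_1-u$; then $\delta^+=\gamma_1$ gives $F'=F$. $\square$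

**Corollary 8.** Suppose $F$ contains $\gamma_1\not\cong\gamma_2$ with $\{\gamma_1,\gamma_2\}\ne\{\Pi_{t+3},\Phi_t\}$ for all $t$. Then there are leaves $u\in\gamma_1$, $v\in\gamma_2$ such that every rooted $H$ with $T-u\prec H$, $T-v\prec H$ is isomorphic to $T=\langle F\rangle$.

*Proof.* We choose the leaves so that (a) and (b) of Lemma 7 fail. If the sizes differ by at least $2$, any leaves do. If the sizes differ by $1$, (a) fails; if the smaller tree $\gamma'$ satisfies $\gamma'\prec\gamma$, choose the leaf $w$ of $\gamma$ with $\gamma-w\cong\gamma'$, and if $\gamma'\not\prec\gamma$ take any leaves. If the sizes are equal, (b) fails, and Lemma 6 provides $u,v$ with $\gamma_1-u\not\cong\gamma_2-v$. $\square$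

*Example.* For $T=\langle\Pi_4,\Pi_2,\Pi_2,\Pi_2\rangle$ any leaves of a long and of a short leg work, as the sizes differ by $2$. For $\langle\Phi_0,\Pi_3,\Pi_3\rangle$ the corollary says nothing; this tree is the smallest member of family (B) with two rooted paths.

## Equal branches: confusable rooted trees

Now suppose all branches at the root are equal. The next lemma says that then only one branch of $H$ can be wrong.

**Lemma 9.** Let $T=\langle\gamma^k\rangle$, let $u,v$ be leaves in copies of $\gamma$ with $\gamma-u\not\cong\gamma-v$, and let $T-u\prec H$, $T-v\prec H$. Then $H=\langle\gamma^{k-1},\gamma^*\rangle$ with $\gamma-u\prec\gamma^*$ and $\gamma-v\prec\gamma^*$.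

*Proof.* As in Lemma 7, $H=\langle F'\rangle$ with $F'=\{\gamma^{k-1},\gamma-u\}-\delta+\delta^+=\{\gamma^{k-1},\gamma-v\}-\varepsilon+\varepsilon^+$, hence
$$\{\gamma-u,\delta^+,\varepsilon\}=\{\gamma-v,\varepsilon^+,\delta\}. \tag{2}$$
Since $\gamma-u\neq\gamma-v$, we have $\gamma-u\in\{\delta,\varepsilon^+\}$. If $\gamma-u=\delta$, then $\{\delta^+,\varepsilon\}=\{\gamma-v,\varepsilon^+\}$, and $\varepsilon\ne\varepsilon^+$ gives $\varepsilon=\gamma-v$ and $\delta^+=\varepsilon^+=:\gamma^*$, as claimed. If $\gamma-u=\varepsilon^+$, then $|\varepsilon|=|\gamma|-2$. The members of $\{\gamma^{k-1},\gamma-v\}$ have size at least $|\gamma|-1$, so $\varepsilon=\emptyset$ and $|\gamma|=2$. But then $\gamma$ has only one leaf, contradicting $\gamma-u\not\cong\gamma-v$. $\square$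

**Definition (confusable).** A rooted tree $\gamma$ is *confusable* if for all leaves $u,v$ of $\gamma$ with $\gamma-u\not\cong\gamma-v$ there is $\gamma^*\not\cong\gamma$ with $\gamma-u\prec\gamma^*$ and $\gamma-v\prec\gamma^*$.

*Examples.* $\Pi_2$ is confusable, vacuously. The tree $\gamma=\langle\Pi_2,\bullet\rangle$ is not confusable: its two cards are $\Pi_3$ and $\Phi_0$. The trees $Z$ with $\Pi_3\prec Z$ are $\Pi_4,\Phi_1,\langle\Pi_2,\bullet\rangle$, those with $\Phi_0\prec Z$ are $\langle\bullet,\bullet,\bullet\rangle,\langle\Pi_2,\bullet\rangle$, and the only common one is $\gamma$. The tree $\langle\Pi_3,\Phi_0\rangle$ is confusable: its two cards are $\langle\Pi_2,\Phi_0\rangle$ and $\langle\Pi_3,\Pi_2\rangle$, and $\gamma^*=\langle\Pi_2,\langle\Pi_2,\bullet\rangle\rangle$ lies above both, because $\Phi_0\prec\langle\Pi_2,\bullet\rangle$ and $\Pi_3\prec\langle\Pi_2,\bullet\rangle$.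

**Definition (the class $\mathcal C$).** Let $X_{t;a,b}=\langle\Pi_{t+3}^a,\Phi_t^b\rangle$ for $t\ge 0$, $a,b\ge 1$. Let $\mathcal C$ be the smallest class of rooted trees containing $\bullet$ and all $X_{t;a,b}$ and closed under $X\mapsto\langle X^k\rangle$, $k\ge 1$.

**Lemma 10.** Every confusable rooted tree is in $\mathcal C$.

*Proof.* Induct on $|\gamma|$, where $\gamma=\langle F\rangle$ is confusable; $\bullet\in\mathcal C$, so let $|\gamma|\ge 2$.

Suppose $F$ contains two non-isomorphic members. If $\gamma_1\not\cong\gamma_2$ are in $F$ and $u\in\gamma_1$, $v\in\gamma_2$ are leaves, then $\gamma-u\not\cong\gamma-v$; otherwise $\{\gamma_1-u,\gamma_2\}=\{\gamma_2-v,\gamma_1\}$, and $\gamma_2$ would equal $\gamma_2-v$ or $\gamma_1$. So if $\{\gamma_1,\gamma_2\}$ were not of the form $\{\Pi_{t+3},\Phi_t\}$, the leaves from Corollary 8 would contradict confusability. Hence every pair of distinct types in $F$ is $\{\Pi_{t+3},\Phi_t\}$ for some $t$. So all members have the same size, $t$ is the same throughout, there are exactly two types, and $\gamma=X_{t;a,b}\in\mathcal C$.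

Otherwise $F=\gamma_1^k$. Let $u,v$ be leaves of one copy with $\gamma_1-u\not\cong\gamma_1-v$. Then $\gamma-u\not\cong\gamma-v$, so there is $\gamma^*\not\cong\gamma$ above both. By Lemma 9, $\gamma^*=\langle\gamma_1^{k-1},\gamma_1^*\rangle$ with $\gamma_1-u\prec\gamma_1^*$ and $\gamma_1-v\prec\gamma_1^*$, and $\gamma_1^*\not\cong\gamma_1$. So $\gamma_1$ is confusable, $\gamma_1\in\mathcal C$ by induction, and $\gamma=\langle\gamma_1^k\rangle\in\mathcal C$. $\square$

## Rooted trees that resemble themselves one level down

When the centroid of a card is not unique, the root may slip by one edge, and we shall meet relations such as $X\cong\langle X-u\rangle$. The purpose of the next lemma is to show that they force $X$ to be a path or nearly one.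

**Definition (the class $\mathcal K$).** $\mathcal K$ is the class of rooted trees in which every vertex has at most one child that itself has children. Rooted paths are in $\mathcal K$; so is $\langle\Pi_3,\bullet,\bullet\rangle$, while $\langle\Pi_2,\Pi_2\rangle$ is not.

**Lemma 11.** Let $X,P,Q$ be nonempty rooted trees and $u$ a leaf of $X$.

(i) If $|X|\ge 2$ and $X\cong\langle X-u\rangle$, then $X$ is a rooted path.

(ii) If $X\prec\langle X\rangle$, then $X$ is a rooted path.

(iii) If $|X|\ge 2$ and $X\prec\langle\langle X-u\rangle\rangle$, then $X$ is a rooted path.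

(iv) If $|P|=|Q|$, $Q\prec\langle P\rangle$ and $P\prec\langle Q\rangle$, then $P,Q$ are rooted paths.

(v) If $|X|\ge 2$ and $X\prec\langle X-u,\bullet\rangle$, then $X\in\mathcal K$.

*Proof.* Induct on the size in each part. Rooted trees with at most two vertices are rooted paths, so in (i), (iii) we may assume $|X|\ge 3$ and in (ii), (iv) that $|X|\ge 2$, $|P|\ge 2$. In each part we pass to the branch one level down and find the same relation there.

(i) $X=\langle Y\rangle$ with $Y\cong X-u$ and $|Y|\ge 2$, so $u\in Y$ and $Y\cong X-u=\langle Y-u\rangle$. So $Y$ is a path, hence $X$ is.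

(ii) $X$ is $\langle X\rangle$ minus a leaf. As $|X|\ge 2$, this means $X=\langle Y\rangle$ with $Y$ nonempty and $Y\prec X=\langle Y\rangle$. So $Y$, hence $X$, is a path.

(iii) $X$ is $\langle\langle X-u\rangle\rangle$ minus a leaf, so $X=\langle Y\rangle$ with $Y\prec\langle X-u\rangle$ and $|Y|\ge 2$. Thus $u\in Y$, $X-u=\langle Y-u\rangle$ and $Y\prec\langle\langle Y-u\rangle\rangle$. So $Y$, hence $X$, is a path.

(iv) $Q=\langle Q'\rangle$ with $Q'\prec P$, and $P=\langle P'\rangle$ with $P'\prec Q$, where $P',Q'$ are nonempty. So $Q'\prec\langle P'\rangle$, $P'\prec\langle Q'\rangle$ and $|P'|=|Q'|$. By induction $P',Q'$ are paths, hence so are $P,Q$.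

(v) $X$ is $\langle X-u,\bullet\rangle$ minus a leaf. If the removed leaf is the branch $\bullet$, then $X=\langle X-u\rangle$ and $X$ is a path by (i). Otherwise $X=\langle Y,\bullet\rangle$ with $Y\prec X-u$. If $Y=\emptyset$, then $X=\Pi_2$. Let $Y\neq\emptyset$. If $X-u=\langle Y\rangle$, then $Y\prec\langle Y\rangle$, so $Y$ is a path by (ii) and $X=\langle Y,\bullet\rangle\in\mathcal K$. Otherwise $u$ is in $Y$, and $|Y|\ge 2$ (if $Y=\bullet$, then $X-u=\langle\bullet\rangle=\langle Y\rangle$). So $X-u=\langle Y-u,\bullet\rangle$ and $Y\prec\langle Y-u,\bullet\rangle$. By induction $Y\in\mathcal K$, and $X=\langle Y,\bullet\rangle\in\mathcal K$. $\square$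

The next lemma combines everything for a tree with two equally large halves $X,Y$. The conditions (E0)–(E3) are exactly the ways in which an opponent $H\not\cong T$ will be found to arise in Cases 4 and 5 below.

**Lemma 12.** Let $|X|=|Y|\ge 3$, neither a rooted path. Suppose that for all leaves $u$ of $X$ and $v$ of $Y$ one of the following holds:

(E0) $X\cong Y$ and there is $X^*\not\cong X$ with $X-u\prec X^*$ and $Y-v\prec X^*$;

(E1) $X-u\cong Y-v$;

(E2) $Y=\langle Y_1\rangle$, $Y_1\prec X$, $X-u\not\cong Y_1$;

(E3) $X=\langle X_1\rangle$, $X_1\prec Y$, $Y-v\not\cong X_1$.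

Then $X\cong Y\in\mathcal C$.

*Proof.* First suppose $X\not\cong Y$; we derive a contradiction. Suppose that $Y=\langle Y_1\rangle$ with $Y_1\prec X$. Choose $u$ with $X-u\cong Y_1$ and any $v$. Then (E0) and (E2) fail. If (E1) holds, $Y_1\cong X-u\cong Y-v=\langle Y_1-v\rangle$ with $|Y_1|\ge 2$, so $Y_1$, hence $Y$, is a path by Lemma 11(i). If (E3) holds, then $Y_1\prec X=\langle X_1\rangle$ and $X_1\prec Y=\langle Y_1\rangle$, so $X_1,Y_1$, hence $X,Y$, are paths by Lemma 11(iv). Both are excluded. The structure $X=\langle X_1\rangle$, $X_1\prec Y$ is excluded symmetrically. So neither (E2) nor (E3) nor (E0) ever holds, (E1) holds for all $u,v$, and by Lemma 6 one of $X,Y$ is a path, a contradiction.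

So $X\cong Y$. If (E2) held for some $u,v$, then $Y_1\prec X\cong Y=\langle Y_1\rangle$, so $Y_1$ and $Y$ would be paths by Lemma 11(ii); (E3) is excluded in the same way. So for all $u,v$ (E0) or (E1) holds, which says that $X$ is confusable. By Lemma 10, $X\in\mathcal C$. $\square$

## Rooting at the centroid: reduction to three families

Recall the textbook facts on centroids. Let $G$ be a tree with $N$ vertices. The *branches* at a vertex $x$ are the components of $G-x$, rooted at the neighbours of $x$. A *centroid* is a vertex all of whose branches have at most $N/2$ vertices. Centroids exist. Either there is exactly one, with all branches smaller than $N/2$, or there are exactly two, the ends of an edge splitting $G$ into halves of size $N/2$. So for odd $N$ the centroid is unique. Isomorphisms preserve centroids. For rooted $A,B$ let $A\bowtie B$ be the tree obtained by joining the two roots by an edge.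

**Proposition 13.** Let $T$ be a non-caterpillar tree. Then some pair determines $T$, or $T$ is of one of these forms:

(A) $T$ is a rooted tree $\Gamma$ whose root $r$ has at least $2$ branches, with a pendant path of $L\ge|\Gamma|$ vertices attached at $r$;

(B) $T=\langle\Pi_{t+3}^a,\Phi_t^b\rangle$ with $t\ge0$, $a,b\ge 1$, $a+b\ge 3$;

(C) $T=\langle\gamma^k\rangle$ with $k\ge 2$, $\gamma\in\mathcal C$, or $T=A\bowtie A$ with $A\in\mathcal C$.

*Examples.* $S(2,2,5)$ is of form (A), with $\Gamma=\langle\Pi_2,\Pi_2\rangle$. The tree $S(2,2,2)=\langle\Pi_2^3\rangle$ is of form (C), since $\Pi_2=\langle\bullet\rangle\in\mathcal C$. So is $T_{2,0}=A\bowtie A$ with $A=\langle\Pi_2,\Pi_2\rangle$.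

*Proof.* Let $c$ be a centroid, $M$ the largest size of a branch at $c$, and $T=\langle F\rangle$ rooted at $c$. Recall $n\ge 7$. If $T$ has two centroids, we are in Case 5 below. Otherwise $M<n/2$, and either $M\le(n-3)/2$ (Case 1), or $M=\frac n2-1$ with $n$ even (Case 2), or $M=\frac{n-1}2$ with $n$ odd (Cases 3 and 4, according to the number of branches).

**Case 1: $M\le(n-3)/2$.** Here the centroid is so stable that the rooted lemmas apply directly. Two branches of size at most $M$ have fewer than $n-1$ vertices together, so $|F|\ge 3$. Let $u,v$ be leaves of $T$. $H$ is $T-u$ plus a leaf, and the image of $c$ in $H$ has all branches of size at most $M+1<n/2$, so it is the unique centroid of $H$. The same holds via $T-v$. Hence, rooting $H$ at its centroid, $T-u\prec H$ and $T-v\prec H$ as rooted trees. If $F$ contains two distinct types, Corollary 8 gives a determining pair unless every pair of distinct types is some $\{\Pi_{t+3},\Phi_t\}$; then $t$ is fixed by the size, and $T$ is of form (B), with $a+b=|F|\ge 3$. Otherwise $F=\gamma^k$ with $k\ge 3$. If $\gamma$ is not confusable, take leaves $u,v$ in one copy of $\gamma$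 which violate confusability. By Lemma 9, $H=\langle\gamma^{k-1},\gamma^*\rangle$ with $\gamma^*$ above both cards, so $\gamma^*\cong\gamma$ and $H\cong T$. If $\gamma$ is confusable, then $\gamma\in\mathcal C$ by Lemma 10 and $T$ is of form (C).

**Case 2: $n=2g+2$, $M=g$.** Here $g\ge 3$. The aim is to show that some pair always determines $T$. Let $B$ be a branch of size $g$. The others have total size $g+1$ and size at most $g$ each, so $d(c)\ge 3$.

*(2a) Another branch $A$ has size $g$.* Then $T=\langle B,A,\bullet\rangle$. Let $u$ be the leaf neighbour of $c$; we claim that $\{c,u\}$ determines $T$. By (F2), $H$ is a tree, and $c'$ has degree $3$ and branches of sizes $g,g,1$. The tree $H-u'\cong T-u=\langle B,A\rangle$ has $2g+1$ vertices and a unique centroid, of degree $2$. In $H-u'$ all branches at $c'$ have size at most $g$, so $c'$ is this centroid and has degree $2$ there. So $u'$ is adjacent to $c'$; being a leaf of $H$, it is the one-vertex branch at $c'$. Since $H-u'$, rooted at $c'$, is $\langle B,A\rangle$, we get $H=\langle B,A,\bullet\rangle=T$.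

*(2b) All other branches have size at most $g-1$.* Let $A_1$ be one of them and let $u\in B$, $v\in A_1$ be leaves; if $|A_1|=g-1$ and $A_1\prec B$, choose $u$ with $B-u\cong A_1$. In $T-u$ all branches at $c$ have size at most $g-1$, and $c$ still has degree at least $3$. So in $H$ the image of $c$ has all branches of size at most $g<n/2$; it is the unique centroid $c_H$ of $H$, and has degree at least $3$. In particular $c_H\ne v'$, as $v'$ is a leaf. $T-v$ has $2g+1$ vertices and its unique centroid is $c$. In $H-v'$ the vertex $c_H$ has branches of size at most $g$, so it is the centroid there. Hence both isomorphisms respect the roots, and $T-u\prec H$, $T-v\prec H$. Apply Lemma 7 with $\gamma_1=B$, $\gamma_2=A_1$: (a) fails by size. In (b) we would have $|A_1|=g-1$, $\gamma'=A_1\prec\gamma=B$ and $w=u$, and (b) fails by the choice of $u$. So $H\cong T$.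

**Case 3: $n=2g+1$, $M=g$, and $c$ has at least $3$ branches.** Here $g\ge 3$, and again we find a determining pair. The difficulty is that deleting a leaf can create a second centroid. Let $B$, with root $b$ and branches $B_i$, be a branch of size $g$. Let $A_1,\dots,A_r$ ($r\ge 2$) be the others, of total size $g$, and $A=\langle A_1,\dots,A_r\rangle$, so $|A|=g+1$. Let $u\in B$ and $v\in A$ be leaves of $T$. $H$ is a tree with $2g+1$ vertices, so it has a unique centroid $c_H$, whose branches have size at most $g$ and whose degree is at least $2$. So $c_H\neq u',v'$, and $c_H$ is also a centroid of $H-u'$ and of $H-v'$, which have $2g$ vertices. In $T-u$ all branches at $c$ have size at most $g-1$, so $c$ is the unique centroid, $c_H$ corresponds to $c$, and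
$$H=\langle F_1\rangle,\qquad \{B-u,A_1,\dots,A_r\}\prec F_1. \tag{3}$$
$T-v$ has the two centroids $c$ and $b$. Write $\{A_j\}_v$ for the multiset of branches of $A-v$. If $c_H$ corresponds to $c$, then, as branches at $c_H$ have size at most $g$, the branch $B$ was not enlarged:
$$H=\langle\{B\}\cup F_2\rangle,\qquad \{A_j\}_v\prec F_2. \tag{4}$$
If $c_H$ corresponds to $b$, then the branch $A-v$, of size $g$, was not enlarged:
$$H=\langle\{A-v\}\cup F_3\rangle,\qquad \{B_i\}\prec F_3. \tag{5}$$

*(3a) All $|A_j|\le g-2$.* If $B\prec A$, choose $v$ with $A-v\cong B$; otherwise $v$ is arbitrary. The leaf $u$ is arbitrary. If (4) holds, then $T-v\prec H$, and by (3) $T-u\prec H$, with the same root. Lemma 7 with $\gamma_1=B$ and $\gamma_2=A_j\ni v$, whose sizes differ by at least $2$, gives $H\cong T$. If (5) holds, $H$ has the branch $A-v$ of size $g$. In (3), a member of size $g$ of $F_1$ can only arise by enlarging $B-u$. So $B-u\prec A-v$ and $F_3=\{A_1,\dots,A_r\}$. Now $\{B_i\}\prec F_3$ says $B\prec A$, so $A-v\cong B$ by the choice of $v$, and $H=\langle B,A_1,\dots,A_r\rangle=T$.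

*(3b) Some $|A_j|\ge g-1$.* Then $A=\langle A_1,\bullet\rangle$ with $|A_1|=g-1$. If $g=3$, then $|B|=3$, $|A_1|=2$, and $T$ is a caterpillar; so $g\ge 4$. Let $v$ be the one-vertex branch, so $A-v=\langle A_1\rangle$. Let $u$ be a leaf of $B$, with $u\in B_1$ if $B=\langle B_1,\bullet\rangle$ (here $|B_1|=g-2\ge 2$). By (3), $c_H$ has at least $3$ branches.

If (4) holds, $\{A_1\}\prec F_2$, and $F_2$ has at least two members, so $F_2=\{A_1,\bullet\}$ and $H\cong T$.

If (5) holds, $H$ has the branch $\langle A_1\rangle$ of size $g$. In (3) it arises by enlarging $B-u$ or $A_1$; as $g\ge 4$, it does not arise from $\bullet$ or $\emptyset$.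

Suppose it arises from $B-u$. Then $B-u\prec\langle A_1\rangle$ and $F_3=\{A_1,\bullet\}$, so $\{B_i\}\prec\{A_1,\bullet\}$, i.e. $B$ is $\langle A_1,\bullet\rangle$ minus a leaf. If $B=\langle A_1\rangle$, then $H=\langle B,A_1,\bullet\rangle=T$. If $B=\langle Y,\bullet\rangle$ with $Y\prec A_1$, then by the choice of $u$ the tree $B-u$ has two branches; adding a leaf cannot reduce the number of branches, so $B-u\not\prec\langle A_1\rangle$, a contradiction.

Suppose it arises from $A_1$. Then $A_1\prec\langle A_1\rangle$, so $A_1$ is a rooted path by Lemma 11(ii), and $F_3=\{B-u,\bullet\}$. So $B\prec\langle B-u,\bullet\rangle$, and $B\in\mathcal K$ by Lemma 11(v). But then $T=\langle B,A_1,\bullet\rangle$ is a caterpillar, a contradiction.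

**Case 4: $n=2g+1$ and $T=\langle X,Y\rangle$ with $|X|=|Y|=g\ge 3$.** The aim is to reach (A), or a determining pair of leaves, or the situation of Lemma 12. Suppose $X$ or $Y$ is a rooted path, say $X$. Let $r$ be the first vertex of $Y$, starting from its root, with at least $2$ children; it exists because $T$ is not a path. Let $\Gamma$ be the subtree of $Y$ at $r$. The rest of $T$ is a pendant path at $r$ containing $X$ and $c$, so $L\ge g+1>|\Gamma|$, and $T$ is of form (A).

So assume that neither is a rooted path, and let $u\in X$, $v\in Y$ be leaves. $H$ has a unique centroid $c_H$, with branches of size at most $g$ and degree at least $2$; it is a centroid of $H-u'$ and of $H-v'$. The centroids of $T-u$ are $c$ and the root of $Y$; those of $T-v$ are $c$ and the root of $X$. Let $X=\langle X_i\rangle$, $Y=\langle Y_i\rangle$. As no branch at $c_H$ exceeds $g$, a branch that already has size $g$ is not enlarged. So one of (P1), (P2) and one of (P1′), (P2′) holds: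

- (P1) $H=\langle\{Y\}\cup F_1\rangle$, $\{X-u\}\prec F_1$;
- (P2) $H=\langle\{\langle X-u\rangle\}\cup F_2\rangle$, $\{Y_i\}\prec F_2$;
- (P1′) $H=\langle\{X\}\cup F_1'\rangle$, $\{Y-v\}\prec F_1'$;
- (P2′) $H=\langle\{\langle Y-v\rangle\}\cup F_2'\rangle$, $\{X_i\}\prec F_2'$.

Each of $F_1,F_2,F_1',F_2'$ has total size $g$. Assume $H\not\cong T$. We compare the two descriptions of the branches at $c_H$.

*(P1) and (P1′).* If $X\not\cong Y$, then $X\in F_1$, so $F_1=\{X\}$ by size and $H\cong T$, a contradiction. So $X\cong Y$ and $F_1=F_1'$. Either this is a singleton $\{X^*\}$; then $X-u\prec X^*$, $Y-v\prec X^*$, and $X^*\not\cong X$ as $H\not\cong T$: (E0). Or it is $\{X-u,\bullet\}=\{Y-v,\bullet\}$: (E1).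

*(P2) and (P1′).* $X\cong\langle X-u\rangle$ would make $X$ a path by Lemma 11(i). So $X\in F_2$, hence $F_2=\{X\}$ by size, and $\{Y_i\}\prec\{X\}$ means $Y=\langle Y_1\rangle$, $Y_1\prec X$. Now $H=\langle X,\langle X-u\rangle\rangle$; as $H\not\cong T$, $X-u\not\cong Y_1$: (E2).

*(P1) and (P2′).* Symmetrically, (E3).

*(P2) and (P2′).* If $\langle X-u\rangle\cong\langle Y-v\rangle$, (E1) holds. Otherwise $\langle X-u\rangle\in F_2'$, so $F_2'=\{\langle X-u\rangle\}$ by size, $X=\langle X_1\rangle$ and $X_1\prec\langle X-u\rangle=\langle\langle X_1-u\rangle\rangle$ with $|X_1|=g-1\ge 2$. By Lemma 11(iii) $X_1$, hence $X$, is a path, which is excluded.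

So if no pair of leaves $u\in X$, $v\in Y$ determines $T$, then one of (E0)–(E3) holds for every such pair, and Lemma 12 gives $X\cong Y\in\mathcal C$. This is form (C).

**Case 5: $n=2h$ and $T=X\bowtie Y$ with $|X|=|Y|=h\ge 4$.** The aim is the same. If $X$ or $Y$ is a rooted path, we get (A) as in Case 4, with $L\ge h\ge|\Gamma|$. Assume not, and let $u\in X$, $v\in Y$ be leaves. Let $X=\langle X_i\rangle$ and $Y=\langle Y_i\rangle$. $T-u$ has $2h-1$ vertices, and its unique centroid is the root $y$ of $Y$, with branches $X-u$ (of size $h-1$) and the $Y_i$ (of total size $h-1$). The new leaf of $H$ either enlarges the branch $X-u$, or makes another branch reach size $h$ (then there was only one $Y_i$), or neither. So $H$ is one of: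

- (Q1) $Z\bowtie Y$ with $X-u\prec Z$ (two centroids);
- (Q2) $Z\bowtie\langle X-u\rangle$ with $Y=\langle Y_1\rangle$, $Y_1\prec Z$ (two centroids);
- (Q3) $\langle\{X-u\}\cup F_2\rangle$ with $\{Y_i\}\prec F_2$, all branches of size at most $h-1$, rooted at the unique centroid.

Let (Q1′), (Q2′), (Q3′) be the symmetric statements for $v$: $H$ is $Z'\bowtie X$ with $Y-v\prec Z'$; or $Z'\bowtie\langle Y-v\rangle$ with $X=\langle X_1\rangle$, $X_1\prec Z'$; or $\langle\{Y-v\}\cup F_2'\rangle$ with $\{X_i\}\prec F_2'$. The unordered pair of rooted halves of a tree with two centroids is an invariant. Assume $H\not\cong T$.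

*(Q1) and (Q1′).* $\{Z,Y\}=\{Z',X\}$. If $Z\cong X$, then $H\cong T$. So $Z\cong Z'\not\cong X$ and $X\cong Y$: (E0).

*(Q1) and (Q2′).* $\{Z,Y\}=\{Z',\langle Y-v\rangle\}$. $Y\cong\langle Y-v\rangle$ is excluded by Lemma 11(i). So $Y\cong Z'$, $X_1\prec Y$ and $H=\langle Y-v\rangle\bowtie Y$; as $H\not\cong T$, $Y-v\not\cong X_1$: (E3).

*(Q2) and (Q1′).* Symmetrically, (E2).

*(Q2) and (Q2′).* $\{Z,\langle X-u\rangle\}=\{Z',\langle Y-v\rangle\}$. If $\langle X-u\rangle\cong\langle Y-v\rangle$, (E1) holds. Otherwise $\langle X-u\rangle\cong Z'$, so $X=\langle X_1\rangle$ and $X_1\prec Z'\cong\langle\langle X_1-u\rangle\rangle$; by Lemma 11(iii) $X$ is a path, excluded.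

*(Q3) and (Q3′).* $\{X-u\}\cup F_2=\{Y-v\}\cup F_2'$. If $X-u\cong Y-v$, (E1) holds. Otherwise $X-u\in F_2'$ and $Y-v\in F_2$. As $F_2'$ has total size $h$, $F_2'=\{X-u,\bullet\}$, i.e. $X\prec\langle X-u,\bullet\rangle$; similarly $Y\prec\langle Y-v,\bullet\rangle$. By Lemma 11(v) $X,Y\in\mathcal K$, and $T=X\bowtie Y$ is a caterpillar, a contradiction.

(Q3) does not occur together with (Q1′) or (Q2′), nor (Q3′) with (Q1) or (Q2), by the number of centroids. So if no pair of leaves $u\in X$, $v\in Y$ determines $T$, Lemma 12 gives $X\cong Y\in\mathcal C$, which is form (C). $\square$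

## Family (A): a long pendant path

Here we use the end of the long path and one more leaf. What betrays a false $H$ is the length of its longest pendant path.

**Proposition 14.** A non-caterpillar tree of form (A) is determined by a pair.

*Proof.* **Step 1: choosing the pair.** Let $q_1,\dots,q_L$ be the pendant path, with $q_1$ adjacent to $r$, let $g=|\Gamma|\ge 3$, so $L\ge g\ge 3$, and $e=q_L$. If $\Gamma=\langle Y,\bullet\rangle$, let $v$ be the one-vertex branch; then $Y$ is not a rooted path, since otherwise $T$ is a caterpillar. If $\Gamma$ is not of this form, let $v$ be any leaf of $\Gamma$. We use the pair $\{e,v\}$.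

**Step 2: two lengths.** For a tree $G$ that is not a path, consider the paths from a leaf up to, but excluding, the first vertex of degree at least $3$ (*pendant paths*), and let $\pi(G)$ be the maximum number of vertices on such a path. For a rooted tree $Y$ that is not a rooted path, let $\tau(Y)$ be the number of vertices from its root before the first vertex with at least $2$ children. If $Y\prec Y'$, then $\tau(Y')\le\tau(Y)$: the first vertex of $Y$ with at least two children still has them in $Y'$, and its ancestors are unchanged.

**Step 3: $T-v$ is not a path and $\pi(T-v)\ge L$.** If $\Gamma=\langle Y,\bullet\rangle$, then $r$ has degree $2$ in $T-v$, and $Y$ contains a vertex with at least two children and a parent in $T-v$. The pendant path starting at $q_L$ runs through all $q_i$, through $r$ and through $\tau(Y)$ vertices of $Y$, so $\pi(T-v)\ge L+1+\tau(Y)$. Otherwise $\Gamma$ has at least $3$ branches, or two branches of size at least $2$; so $r$ has degree at least $3$ in $T-v$, and $q_L,\dots,q_1$ is a pendant path with $L$ vertices.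

Now let $H$ have the two dacards. $H$ is $T-e$ plus a leaf $e'$ at some vertex $z$, and $v'\ne e'$ is a leaf of $H$ with $H-v'\cong T-v$. If $z=q_{L-1}$, then $H\cong T$. In the remaining cases we show $\pi(H-v')<\pi(T-v)$, a contradiction.

**Step 4: the case $z\in\Gamma$.** Let $\Gamma^+=\Gamma+e'$, rooted at $r$. It has $g+1$ vertices and at least two branches, so each branch has at most $g-1$ vertices. The vertex $q_1$ is not a leaf of $H$ (as $L\ge 3$), nor is $r$, so both are present in $H-v'$, and $r$ has degree at least $2$ there. We bound the pendant paths of $H-v'$. One that avoids $r$ and all $q_i$ lies in one branch of $\Gamma^+$, so it has at most $g-1<L$ vertices. One that starts at a leaf in $\Gamma^+$ cannot contain $r$: then $r$ would have degree $2$, with $q_1$ as its second neighbour, and $H-v'$ would be a path. One that starts at the end of the $q$-path has at most $L-1$ vertices unless $r$ has degree $2$ in $H-v'$.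

So if $r$ has degree at least $3$ in $H-v'$, then $\pi(H-v')\le L-1<L\le\pi(T-v)$.

If $r$ has degree $2$ in $H-v'$, then, since its degree in $H$ is at least $3$, $v'$ is a one-vertex branch and $\Gamma^+=\langle Y',\bullet\rangle$ with $v'$ as the branch $\bullet$. As $e'\ne v'$, the vertex $e'$ lies in $Y'$; as $\Gamma=\Gamma^+-e'$ has at least two branches, $\Gamma=\langle Y'-e',\bullet\rangle$. So $Y\cong Y'-e'$, which is not a rooted path. The pendant path starting at the end of the $q$-path has $(L-1)+1+\tau(Y')=L+\tau(Y')\le L+\tau(Y)$ vertices, and the others have fewer than $L$. So $\pi(H-v')\le L+\tau(Y)<L+1+\tau(Y)\le\pi(T-v)$.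

**Step 5: the case $z=q_i$, $1\le i\le L-2$.** The leaves of $H$ other than $e'$ are $q_{L-1}$ and the leaves of $\Gamma$.

If $v'=q_{L-1}$: $r$ has degree at least $3$ in $H-v'$. The part beyond $r$ on the $q$-side has $L-1$ vertices, namely $q_1,\dots,q_{L-2},e'$. Pendant paths starting in $\Gamma$ lie in one branch of $\Gamma$ and have at most $g-2$ vertices. So $\pi(H-v')\le L-1$.

If $v'\in\Gamma$: $q_i$ has degree $3$ in $H-v'$, so pendant paths starting on the $q$-side have at most $L-2$ vertices. Those inside $\Gamma-r$ have at most $g-2$. One that starts in $\Gamma$ and contains $r$ would force $\Gamma-v'$ to have exactly one branch, a rooted path; so $\Gamma=\langle Y,\bullet\rangle$ with $Y$ a rooted path, which is excluded. So $\pi(H-v')\le L-2$.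

In both cases $\pi(H-v')<L\le\pi(T-v)$. $\square$

## Family (B): rooted paths and forks of one size

Leaf cards cannot distinguish $\Pi_{t+3}$ from $\Phi_t$. The card that deletes the root can, since it shows the branches as unrooted trees.

**Proposition 15.** $T=\langle\Pi_j^a,\Phi_t^b\rangle$ with $j=t+3$, $a,b\ge 1$, $a+b\ge 3$ is determined by a pair.

*Proof.* Let $c$ be the root, $x$ the top vertex of one branch $\Pi_j$, and $Q$ the tree $T$ minus this branch. We use $\{c,x\}$. All components of $H-c'$ are trees of size $j$; also $H-x'\cong Q+P_{j-1}$ and $d(x')=2$.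

**Step 1: $H$ is a tree.** Components of $H$ not containing $c'$ are components of $H-c'$, so they are trees of size $j$; the component of $c'$ has size at least $j+1$. If $H$ is not a tree, then by (F3) either $P_{j-1}$ is a component of $H$, of size $j-1$; or $H$ has a component of size $j$ containing a cycle. Both are impossible.

**Step 2: locating $x'$.** Let $\Lambda$ be the component of $H-c'$ containing $x'$. The component of $H-x'$ containing $c'$ contains $H-\Lambda$, so it has at least $1+(a+b-1)j>j-1$ vertices. It is therefore the one isomorphic to $Q$; call it $Q'$. Since $|Q|=1+(a+b-1)j$, we have $Q'=H-\Lambda$. So $x'$ is adjacent to $c'$, and $\Lambda-x'\cong P_{j-1}$ is connected.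

**Step 3: identifying $\Lambda$.** All branches of $Q'$ at $c'$ have size $j<|Q'|/2$, as $a+b-1\ge 2$. So $c'$ is the unique centroid of $Q'$ and corresponds to the unique centroid $c$ of $Q$; hence $Q'-c'\cong Q-c$. Comparing $H-c'=(Q'-c')+\Lambda$ with $T-c=(Q-c)+P_j$ gives $\Lambda\cong P_j$. As $\Lambda-x'$ is connected, $x'$ is an end of $\Lambda$. So $H$ is $Q'$ with a path of $j$ vertices attached by an end at $c'$, i.e. $H\cong T$. $\square$

## Family (C): depths, centre and diameter

Let $T$ be of form (C) and not a caterpillar. If $T=\langle\gamma^k\rangle$, let $\rho$ be the root. If $T=A\bowtie A$, put $\gamma=A$, $k=2$ and imagine a *virtual root* $\rho$ subdividing the middle edge. Depths are measured from $\rho$; in the virtual case the two roots of the halves have depth $1$, and they are adjacent in $T$. A *root branch* is one of the $k$ copies of $\gamma$.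

Unwinding the definition of $\mathcal C$: there are $f\ge 1$ and numbers $c_1=k\ge 2$, $c_2,\dots,c_f\ge 1$ such that each vertex of depth $i<f$ has $c_{i+1}$ children, and each vertex of depth $f$ is the root of a copy of one tree $X\in\{\bullet\}\cup\{X_{t;a,b}\}$. Automorphisms of $T$ act transitively on the vertices of each depth at most $f$. Let $D$ be the maximum depth; $D\ge 2$, since otherwise $T$ is a star. Let $d^*=2D$, or $d^*=2D-1$ in the virtual case. Every root branch contains vertices of depth $D$.

*Example.* $T_{2,1}=\langle A,A\rangle$ with $A=\langle\Pi_2,\Pi_2\rangle$ has a real root, $D=3$ and diameter $6$. $T_{2,0}=A\bowtie A$ has a virtual root, $D=3$ and diameter $5$.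

The purpose of the next lemma is to recover depths from the isomorphism type. Recall that the centre of a tree is the middle (vertex or edge) of any longest path, and that isomorphisms preserve it.

**Lemma 16.** Let $S$ be a subtree of $T$ containing $\rho$ (both depth-$1$ vertices in the virtual case), possibly with one new leaf attached to one of its vertices; the depth of the new leaf is one more than that of its neighbour. Root branches of $S$ are the components of $S-\rho$ (in the virtual case, of $S$ minus the middle edge).

(i) If all depths are at most $D$ and at least two root branches contain vertices of depth $D$, then $\operatorname{diam}S=d^*$ and $\rho$ is the centre of $S$ (a vertex, resp. the edge carrying $\rho$). Isomorphisms between such trees preserve depth.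

(ii) If the new leaf has depth $D+1$ and another root branch has a vertex of depth $D$, then $\operatorname{diam}S>d^*$.

(iii) If $S\subseteq T$ has vertices of depth $D$ in at most one root branch, then $\operatorname{diam}S<d^*$.

*Proof.* Two vertices in one root branch are at distance at most the sum of their depths minus $2$. Two vertices in different root branches are at distance equal to the sum of their depths, minus $1$ in the virtual case. A real root is at distance at most the depth from any vertex. As $2D-2<d^*$ and, for a real root, $D<d^*$, distance $d^*$ between vertices of depth at most $D$ is attained exactly by pairs of depth-$D$ vertices in different root branches, and it is never exceeded. This gives (ii), (iii) and the diameter in (i). The middle of such a path is $\rho$, resp. the edge carrying it. Depth is determined by the distance to the centre. $\square$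

If $X=\bullet$, then $f=D$ and every vertex of depth $D-1$ has $c_D$ children. So there are three cases: $X=X_{t;a,b}$; $X=\bullet$ with $c_D\ge 2$; $X=\bullet$ with $c_D=1$.

**Proposition 17.** If $X=X_{t;a,b}$, then $T$ is determined by a pair.

*Proof.* **Step 1: the pair and the shape of $H$.** Here $D=f+t+3$. Vertices of depth greater than $f$ lie on *legs* (copies of $\Pi_{t+3}$, with depths $f+1,\dots,D$) or on *forks* (copies of $\Phi_t$), whose *fork vertex*, of depth $D-2$, has two leaf children at depth $D-1$. Let $p$ be a fork vertex; its depth is $f+t+1\ge 2$ and its degree is $3$. Let $u$ be a leaf child of $p$, let $P$ consist of $p$ and its children, and $R=T-P$. Then $T-p=R+2K_1$. We use $\{u,p\}$. $H$ is $T-u$ plus a leaf $\ell=u'$ at some $z$. If $z=p$, then $H\cong T$; assume $z\ne p$. $H$ is a tree, so $p'$ has one neighbour in each component of $H-p'\cong R+2K_1$. Its neighbour in the copy of $R$ is not a leaf, since $|R|\ge 2$. So $p'$ has exactly two leaf neighbours. Let $P'$ consist of $p'$ and its leaf neighbours; then $H-P'\cong R$. $R$ contains $\rho$ (both depth-$1$ vertices) and all depth-$D$ vertices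 of $T$, so $\operatorname{diam}R=d^*$ and the centre is $\rho$.

**Step 2: where $p'$ can be.** In $T-u$ the vertices with leaf neighbours are the fork vertices other than $p$ (two leaf neighbours, degree $3$), the vertex $p$ (one leaf neighbour), and the parents of leg ends (one leaf neighbour, degree $2$). If $p'\ne z$, both leaf neighbours of $p'$ are leaves of $T-u$ different from $z$. If $p'=z$, then $p'$ has degree $2$ and exactly one leaf neighbour in $T-u$. So there are two possibilities: either $p'\ne p,z$ is a fork vertex and $z\notin P'$, or $p'=z$ is the parent of a leg end.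

**Step 3: the first possibility is contradictory.** $T-u-P'$ contains all depth-$D$ vertices of $T$, and $H-P'$ is $T-u-P'$ plus $\ell$. By Lemma 16(ii), $\ell$ has depth at most $D$, because $\operatorname{diam}(H-P')=\operatorname{diam}R=d^*$. By Lemma 16(i) the isomorphism $H-P'\cong R$ preserves depth. Compared with $T$, the tree $R$ lacks one vertex of depth $D-2$ and two of depth $D-1$; the tree $T-u-P'$ lacks one of depth $D-2$ and three of depth $D-1$. So $\ell$ has depth $D-1$ and $z$ has depth $D-2$. Then $p$ is a depth-$(D-2)$ vertex of $H-P'$ with exactly one child, which is a leaf. But in $R$ every depth-$(D-2)$ vertex is a fork vertex with two children, or a leg vertex with one non-leaf child. Contradiction.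

**Step 4: the second possibility is contradictory.** Now $H-P'=T-u-\{z,\text{leg end}\}$. Since $z$ has depth $D-1\ge 3$, this is a subtree of $T$ containing $\rho$ (both depth-$1$ vertices), with one depth-$D$ vertex fewer than $R$. By Lemma 16 either its diameter is smaller than $d^*$, or the isomorphism to $R$ preserves depth. Both are contradictions. $\square$

**Proposition 18.** If $X=\bullet$ and each vertex of depth $D-1$ has $m\ge 2$ children, then $T$ is determined by a pair.

*Proof.* **Step 1: the pair and the shape of $H$.** All leaves of $T$ have depth $D$. Let $w$ be the number of depth-$(D-1)$ vertices per root branch. If $k=2$ and $w=1$, then $T$ is a caterpillar; so $k\ge 3$ or $w\ge 2$. Hence deleting one depth-$(D-1)$ vertex together with its children leaves depth-$(D-1)$ vertices, with their children, in at least two root branches. In the virtual case $k=2$, so $w\ge 2$ and $D\ge 3$. Let $p$ have depth $D-1$, let $u$ be a child of $p$, let $P$ consist of $p$ and its children, and $R=T-P$. $R$ contains $\rho$ (both depth-$1$ vertices in the virtual case), $|R|\ge 2$ and $T-p=R+mK_1$. We use $\{u,p\}$. $H$ is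 $T-u$ plus a leaf $\ell$ at $z$; if $z=p$, then $H\cong T$, so assume $z\ne p$. As in Proposition 17, $p'$ has exactly $m$ leaf neighbours, and with $P'$ consisting of $p'$ and its leaf neighbours, $H-P'\cong R$.

**Step 2: where $p'$ can be.** As $p$ keeps $m-1\ge 1$ children, the leaves of $H$ are $\ell$ and depth-$D$ vertices of $T$. The vertex $p$ has at most $m-1$ leaf neighbours in $H$. The vertex $z$ has $m+1$ leaf neighbours if its depth is $D-1$, and one (namely $\ell$) otherwise. So $p'\ne p,z$. Its $m$ leaf neighbours are then depth-$D$ vertices of $T$, so $p'$ has depth $D-1$, and $P'$ is $p'$ with its $m$ original children, none of which is $z$.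

**Step 3: contradiction.** In $T-u-P'$ every depth-$(D-1)$ vertex still has children, so depth-$D$ vertices exist in at least two root branches; the same holds in $R$. By Lemma 16(ii), $\ell$ has depth at most $D$, and by (i) the isomorphism $H-P'\cong R$ preserves depth. But $p$ has $m-1$ children in $H-P'$, whereas every depth-$(D-1)$ vertex of $R$ has $m$. $\square$

**Proposition 19.** If $X=\bullet$ and each vertex of depth $D-1$ has one child, then $T$ is determined by a pair, or $T=T_{j,s}$ for some $j\ge 2$, $s\ge 0$.

*Proof.* **Step 1: notation and the pair.** Redefine $f$, with $0\le f\le D-2$, by the property that vertices of depth $f$ have $\kappa\ge 2$ children and vertices of depth $f+1,\dots,D-1$ have exactly one; this is possible since $c_1=k\ge 2$ and $c_D=1$. Put $j=D-f\ge 2$. Each vertex of depth $f$ carries $\kappa$ legs $P_j$. If $f=0$, then $\rho$ is not virtual and $T$ is a spider with $\kappa=k\ge 3$ legs, because $k=2$ or a virtual root would give a path. Let $y$ have depth $f$, let $x$ be a child of $y$, and $Z$ the tree $T$ minus the leg at $x$. Then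
$$T-x=Z+P_{j-1},\quad d(x)=2,\qquad T-y=R_y+\kappa P_j,$$
where $R_y$ is the component containing the remaining neighbour of $y$, and is absent if $f=0$. If $f\ge 1$, then $R_y$ contains another root branch, so $|R_y|\ge 1+\kappa j>j$. We study the pair $\{y,x\}$.

**Step 2: $H$ is a tree.** Components of $H$ avoiding $y'$ are $P_j$'s or $R_y$, and that of $y'$ has size at least $j+1$. If $H$ is not a tree, then by (F3) $H$ has a component $P_{j-1}$, or a component of size $j$ containing a cycle. Both are impossible, since all components have size at least $j$ and those of size $j$ are $P_j$'s. Let $Z'\cong Z$ and $\Theta\cong P_{j-1}$ be the components of $H-x'$; $x'$ has one neighbour in each.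

**Step 3: recognizing depth $f$ inside $Z$.** *Claim.* Let $f\ge 1$, $y^*\in Z$, and suppose that $Z-y^*$ has at least one component $P_j$, that all components but one are $P_j$'s, and that the exceptional one has size greater than $j$. Then $y^*$ has depth $f$ and its child subtrees in $Z$ are exactly these $P_j$'s.

Every root branch of $Z$ has at least $j+1$ vertices, as $\kappa-1\ge 1$ legs remain at $y$. So $y^*\ne\rho$, and the component of $Z-y^*$ that contains another root branch has size greater than $j$; it is the exceptional one. So the child subtrees of $y^*$ are the $P_j$'s. All leaves of $Z$ have depth $D$. If the root of such a $P_j$ were interior to it, this root would have at least two children, hence depth at most $f$. Each of its child subtrees would contain a leg, and its subtree would have at least $2j+1$ vertices, a contradiction. So the root is an end, the $P_j$ descends straight to a leaf of depth $D$, and $y^*$ has depth $D-j=f$.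

**Step 4: the case that $x'$ lies in a component $\Lambda\cong P_j$ of $H-y'$.** The component of $H-x'$ containing $y'$ has at least $n-j>j-1$ vertices, so it is $Z'=H-\Lambda$. Hence $x'$ is adjacent to $y'$, and $\Lambda-x'=\Theta$ is connected, so $x'$ is an end of $\Lambda$: $H$ is $Z'$ plus a leg $P_j$ at $y'$. Let $y^*\in Z$ correspond to $y'$. If $f\ge 1$, then $Z-y^*\cong R_y+(\kappa-1)P_j$. By the claim $y^*$ has depth $f$ and $\kappa-1$ children in $Z$; only $y$ has this property, so $y^*=y$ and $H\cong T$. If $f=0$, then $Z-y^*\cong(k-1)P_j$ with $k-1\ge 2$, so $y^*$ is the unique centroid $\rho$ of $Z$, and $H\cong T$.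

**Step 5: the other case, set up.** Now $f\ge 1$ and $x'$ lies in the component $R'\cong R_y$ of $H-y'$. The component of $H-x'$ containing $y'$ has at least $1+\kappa j$ vertices, so $y'\in Z'$ and $\Theta\subset R'$. Let $q'$ be the neighbour of $x'$ in $Z'$. If $q'=y'$, then $R'=\{x'\}\cup\Theta$ has size $j$, a contradiction. So $q'\in R'':=R'-x'-\Theta$, which is one side of the edge $q'x'$ of the tree $R'$, hence connected, and is a component of $Z'-y'$. We have $|R''|=|R_y|-j\ge 1+(\kappa-1)j>j$. The other components of $Z'-y'$ are $\kappa$ copies of $P_j$. By the claim $y'$ corresponds to a vertex $y_2$ of depth $f$ in $Z$ with $\kappa$ children, so $y_2\ne y$. Identify $Z'$ with $Z$. Then $R''$ is $R_{y_2}$ minus the leg at $x$, where $R_{y_2}$ is the non-leg component of $T-y_2$. By transitivity on depth $f$, $R'\cong R_y\cong R_{y_2}$; and $R'$ is $R''$ with $\{x'\}\cup\Theta$ attached at $q'$ by $x'$. So our goal is: *$q'=y$ and $\{x'\}\cup\Theta$ is a straight leg, a path with end $x'$.* Then $H\cong T$.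

**Step 6: at least two root branches contain depth-$f$ vertices other than $y_2$.** In the virtual case this forces $f\ge 2$. So $R''$ and $R_{y_2}$ contain $\rho$ (both depth-$1$ vertices in the virtual case) and have depth-$D$ vertices in at least two root branches. By Lemma 16 they have diameter $d^*$ and centre $\rho$. The tree $R'\supseteq R''$ is isomorphic to $R_{y_2}$, so it has diameter $d^*$; a longest path of $R''$ is also longest in $R'$, so its centre is $\rho$. So the isomorphism $R'\cong R_{y_2}$ preserves the distance from $\rho$. Comparing level sizes, $\{x'\}\cup\Theta$ has exactly one vertex in each depth $f+1,\dots,D$. So it is a straight path hanging by $x'$ from a vertex $q'$ of depth $f$. In $R_{y_2}$ every depth-$f$ vertex has $\kappa$ children, but $y$ has only $\kappa-1$ in $R''$. So $q'=y$, and the goal is reached.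

**Step 7: otherwise.** All $k-1$ root branches not containing $y_2$ contain depth-$f$ vertices, so $k=2$, and each root branch has exactly one vertex of depth $f$. So $T$ consists of $y$ and $y_2$ joined by a path with $s\ge 0$ internal vertices, each of $y,y_2$ carrying $\kappa$ legs $P_j$. $R_{y_2}$ is $y$ with $\kappa$ legs and a tail $P_s$, and $R''$ has one leg less.

If $\kappa\ge 3$ and $d_{R''}(y)\ge 3$: $R_{y_2}$ has exactly one vertex of degree at least $3$, and its degree is $d_{R''}(y)+1$. In $R'$ this vertex must be $y$, so $q'=y$. All other degrees in $R'$ are at most $2$, so $\Theta$ is attached to $x'$ by an end. The goal is reached.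

If $\kappa\ge 3$ and $d_{R''}(y)\le 2$: then $\kappa=3$ and $s=0$. So $R''=P_{2j+1}$ with middle $y$, and $R'$ is the spider with three legs of length $j$. Longest paths of $R'$ have $2j+1$ vertices, so $q'$ is not an end of $R''$. So $q'$ is the branch vertex of $R'$, $\{x'\}\cup\Theta$ is one of its legs, both sides of $q'$ in $R''$ have $j$ vertices, and $q'=y$. The goal is reached.

If $\kappa=2$: $T=T_{j,s}$ with $j\ge 2$. $\square$

## The double brooms $T_{j,s}$

It remains to treat $T=T_{j,s}$ with $j\ge 2$. Let $x_1,\dots,x_j$ be the vertices of a leg at $y_1$, with $x_1$ adjacent to $y_1$, and let $u=x_j$. For $1\le l\le j-1$ we have $T-x_l=Z_l+P_{j-l}$. Here $Z_1=S(j,j,s+1+j)$ with centre $y_2$. For $2\le l\le j-1$, $Z_l$ has the branch vertices $y_1$ with legs $l-1,j$ and $y_2$ with legs $j,j$, joined by a path with $s$ internal vertices. Position $r$ on a leg means the $r$-th vertex counted from the centre.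

For short legs, a leaf and the top of its leg suffice; we also record what happens for $s=0$.

**Proposition 20.** Let $j\in\{2,3\}$, $s\ge 0$, and let $H$ have distinct vertices $u',x'$ with the dacards of $u$ and $x_1$. Then $H\cong T_{j,s}$; or $s=0$ and $H=[j-1,j\,|\,j,j+1]$. In particular, for $s\ge 1$ the pair $\{u,x_1\}$ determines $T_{j,s}$.

*Proof.* **Step 1: the removed leg in $H$.** $H$ is $T-u$ plus a leaf $\ell=u'$ at $z$, a tree. The vertex $x'$ has degree $2$, one neighbour in each component of $H-x'\cong Z_1+P_{j-1}$, and $j-1\le 2$. So $x'$ and the component $P_{j-1}$ form a path $V=v_1\dots v_j$ with $v_1=x'$, where $v_1,\dots,v_{j-1}$ have degree $2$ in $H$ and $v_j$ is a leaf, and $H-V\cong S(j,j,s+1+j)$. The tree $T-u$ has legs $j,j-1$ at $y_1$ and $j,j$ at $y_2$; both branch vertices have degree $3$.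

**Step 2: the case $\ell\notin V$.** The only edge leaving $V$ goes from $v_1$ to its neighbour outside $V$. If $z\in V$, this neighbour would be the leaf $\ell$, and $H=V\cup\{\ell\}$, which is impossible by size. So $z\notin V$, degrees in $V$ are the same in $T-u$, and $V$ is an end segment with $j$ vertices of a leg of $T-u$; so it is an entire leg of length $j$. Then $(T-u)-V$ is a three-leg spider. Adding $\ell$ gives the three-leg spider $S(j,j,s+1+j)$, so $\ell$ extends a leg.

If $V$ is at $y_2$: $(T-u)-V=S(j,j-1,s+1+j)$. Only extending the leg $j-1$ removes the entry $j-1$, so $\ell$ extends it, and $H\cong T$.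

If $V$ is at $y_1$: $(T-u)-V=S(j,j,s+j)$, centred at $y_2$, where the leg containing $y_1$ has length $s+j$ and ends with the short leg of $T-u$. If $\ell$ extends this leg, it extends the short leg and $H\cong T$. If $\ell$ extends one of the two legs of length $j$ at $y_2$, then $\{j,j+1,s+j\}=\{j,j,s+j+1\}$, which forces $s=0$, and then $H=[j-1,j\,|\,j,j+1]$.

**Step 3: the case $\ell\in V$.** Then $\ell=v_j$, and $V-\ell$ is an end segment of $j-1$ vertices of a leg of $T-u$. If it is the whole leg of length $j-1$, then $H\cong T$. Otherwise it is the end of a leg of length $j$, and $H-V$ has two vertices of degree $3$, contradicting $H-V\cong S(j,j,s+1+j)$. $\square$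

For longer legs we delete two internal vertices of the same leg.

**Proposition 21.** Let $l\in\{2,3\}$, $j\ge l+1$, $s\ge0$ and $s+l\ne j$. Then $\{x_1,x_l\}$ determines $T_{j,s}$.

*Proof.* Let $x',x''$ correspond to $x_1,x_l$. Both have degree $2$. Let $Z'\cong Z_1$, $\Theta'\cong P_{j-1}$ be the components of $H-x'$, and $Z''\cong Z_l$, $\Theta''\cong P_{j-l}$ those of $H-x''$.

**Step 1: $H$ is a tree.** If not, (F3) applies to $x'$ and to $x''$, so $H$ has exactly two components. Seen from $x'$, the smaller one is a path with $j-1$ vertices, or has $j$ vertices and a cycle. Seen from $x''$, it is a path with $j-l$ vertices, or has $j-l+1$ vertices and a cycle. The sizes agree only for $l=2$ and size $j-1$, where one view says "path" and the other "contains a cycle". Contradiction. So each of $x',x''$ has one neighbour in each of its two components. Let $q'\in Z'$ and $t'\in\Theta'$ be the neighbours of $x'$.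

**Step 2: the case $x''\in\Theta'$.** We first show that $\{x'\}\cup\Theta'$ is a straight leg. $Z'\cup\{x'\}$ lies in one component of $H-x''$, which by size is $Z''$; so $\Theta''\subset\Theta'$. The set $\Theta'\setminus(\{x''\}\cup\Theta'')$ has $l-2$ vertices and lies in $Z''$, where it is joined to the rest only through the edge $t'x'$; so it contains $t'$ if it is nonempty. For $l=2$: $\Theta'=\{x''\}\cup\Theta''$. Since $x'\in Z''$ is not adjacent to $\Theta''$, $t'=x''$; this vertex has one neighbour in $\Theta'$, so it is an end of $\Theta'$. For $l=3$: the set is $\{t'\}$, and removing $t'$ from the path $\Theta'$ leaves the connected set $\{x''\}\cup\Theta''$, so $t'$ is an end of $\Theta'$. So $H$ is $Z'$ with a straight leg of length $j$ at $q'$, and $Z''$ is $Z'=S(j,j,s+1+j)$ with a leg of length $l-1$ at $q'$.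

Now we locate $q'$. Let $o$ be the centre of $Z'$. As $Z''\cong Z_l$ has two vertices of degree $3$ and none of larger degree, $q'\ne o$ and $q'$ is not a leaf of $Z'$. If $q'$ is on a leg of length $j$, then in $Z''$ the vertex $o$ carries pendant legs $j$ and $s+1+j$; this is impossible in $Z_l$, whose legs have lengths $l-1$ and $j$. So $q'$ is at some position $r$ of the long leg. Then $o$ carries the legs $j,j$, so $o$ plays the role of $y_2$, as $l-1<j$, and $r=s+1$. So $H$ is $S(j,j,s+1+j)$ with a leg of length $j$ at position $s+1$ of the long leg, which is $T$.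

**Step 3: the case $x''\in Z'$, set up.** If $x'\in\Theta''$, then $\Theta'\cup\{x'\}\subset\Theta''$, impossible by size. So $x'\in Z''$, hence $\Theta'\subset Z''$ and $\Theta''\subset Z'$. Let $W=\{x''\}\cup\Theta''\subset Z'$; $|W|=j-l+1\le j-1$. We have $q'\notin\Theta''$, since $x'\in Z''$. If $q'=x''$, then the two neighbours of $x''$ are $x'$ and one vertex of $\Theta''$, which forces $Z'=W$, impossible by size. So $q'\in Z^\circ:=Z'-W$. As $V:=\{x'\}\cup\Theta'$ hangs at $q'$ by one edge in the tree $Z''=H-W$, the rest $Z^\circ=Z''-V$ is connected. So $W$ is one side of an edge of $Z'=S(j,j,s+1+j)$. The side containing $o$ has at least $2j+1$ vertices, so $W$ is an end segment of a leg. Hence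
$$Z^\circ=S(j,\,l-1,\,s+1+j) \tag{6}$$
or
$$Z^\circ=S(j,\,j,\,s+l), \tag{7}$$
according to whether a leg of length $j$ or the leg of length $s+1+j$ of $Z'$ was shortened.

**Step 4: what $Z''$ says about $V$.** $V$ has $j$ vertices and is one side of an edge of $Z''\cong Z_l$. Edges of the path from $y_1$ to $y_2$ have both sides larger than $j$. A leg edge has inner side larger than $j$ and outer side at most $j$. So $V$ is an entire leg of length $j$ of $Z''$, straight with top $x'$. If $V$ is at $y_1$, then $Z^\circ=S(j,j,s+l)$ with $q'$ at position $s+1$ on a leg of length $s+l$. If $V$ is at $y_2$, then $Z^\circ=S(l-1,j,s+1+j)$ with $q'$ at position $s+1$ on the leg of length $s+1+j$. The two spiders are different, since $\{l-1,s+1+j\}=\{j,s+l\}$ is impossible: $l-1$ is less than $j$ and less than $s+l$.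

**Step 5: conclusion.** If (6) holds, then $V$ is at $y_2$. The legs $l-1<j<s+1+j$ of $Z^\circ$ are distinct, $q'$ is at position $s+1$ of the longest one, and $W$ extends the leg $l-1$ to length $j$. So $H$ is $S(j,j,s+1+j)$ with a leg $j$ at position $s+1$ of the long leg, i.e. $T$. If (7) holds, then $V$ is at $y_1$. Since $s+l\ne j$, $Z^\circ$ has a unique leg of length $s+l$. It carries $q'$ at position $s+1$, and it is the leg that $W$ extends to length $s+1+j$. So again $H\cong T$. $\square$

The hypothesis $s+l\neq j$ is used only in the last step: without it $Z^\circ$ has three legs of the same length, and $q'$ need not be on the leg that $W$ extends.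

**Corollary 22.** Every $T_{j,s}$ with $j\ge 2$ and $(j,s)\ne(2,0)$ has $\operatorname{drn}\le 2$.

*Proof.* If $j\ge 4$, use Proposition 21 with $l=2$ if $s\ne j-2$, and with $l=3$ if $s=j-2$ (then $s+3\neq j$). If $j=3$, use Proposition 20 if $s\ge 1$, and Proposition 21 with $l=2$ if $s=0$. If $j=2$, then $s\ge 1$; use Proposition 20. $\square$

## The value $\operatorname{drn}(T_{2,0})=3$ and the proof of Theorem 1

**Proposition 23.** $\operatorname{drn}(T_{2,0})=3$.

*Proof.* By Proposition 5 it remains to find three dacards that determine $T_{2,0}$; we take those of $u$, $x$ and $y$. Let $H$ have them. By Proposition 20 with $j=2$, $s=0$, either $H\cong T_{2,0}$ or $H=[1,2|2,3]$. In the latter tree, deleting the two vertices of degree $3$ leaves $K_1+K_2+P_6$ and $K_2+P_3+P_4$ respectively, so it has no dacard $(P_5+2K_2,3)$. So $H\cong T_{2,0}$. $\square$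

**Proof of Theorem 1.** Stars have $\operatorname{drn}=1$ and no other tree does, by Proposition 3.

For caterpillars we use Theorem 2. The tree $T_{1,0}$ is a caterpillar with $6$ vertices, it is not a star, and $\operatorname{drn}(T_{1,0})=3$ by Proposition 4; so it is the exceptional caterpillar of Theorem 2, and every other caterpillar that is not a star has $\operatorname{drn}=2$.

Let $T$ be a non-caterpillar. By Proposition 13, $T$ is determined by a pair or is of form (A), (B) or (C). Forms (A) and (B) are determined by a pair, by Propositions 14 and 15. A non-caterpillar of form (C) is determined by a pair or is some $T_{j,s}$ with $j\ge 2$, by Propositions 17, 18 and 19. By Corollary 22 these have $\operatorname{drn}\le 2$, except for $T_{2,0}$, which has $\operatorname{drn}=3$ by Proposition 23. So every non-caterpillar other than $T_{2,0}$ has $\operatorname{drn}\le 2$, and $\operatorname{drn}=2$ since it is not a star.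

Hence exactly two trees, $T_{1,0}$ with $6$ vertices and $T_{2,0}$ with $10$ vertices, have $\operatorname{drn}>2$, and Conjecture 1.2 is true. $\blacksquare$
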